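# Algebraic entropy is not additive on locally finite $p$-groups

## 1. The first guess: tame growth should force additivity

Let $G$ be a group, $\phi\colon G\to G$ an endomorphism, and $H$ a normal subgroup with $\phi(H)\subseteq H$ (we say that $H$ is *$\phi$-invariant*). Then $\phi$ restricts to $H$ and induces an endomorphism $\bar\phi_{G/H}$ of $G/H$. If we have a number $h(\phi)$ measuring how fast $\phi$ spreads finite sets around, we hope that the number for $G$ is the sum of the numbers for $H$ and $G/H$. For the algebraic entropy, defined below, this hope fails for a well-known metabelian group, the lamplighter group, and the failure visibly comes from exponential growth of the group. Finitely generated virtually nilpotent groups have polynomial growth. So the answer that one would first guess is: if every finitely generated subgroup is virtually nilpotent, entropy is additive. This is Conjecture 5.14 of "Growth of Groups and of Group Endomorphisms" (https://www.advgrouptheory.com/journal/Volumes/15/GiordanoBruno.pdf). We first make the guess precise and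 test it. Then we shall see that it is false.

**Definition (algebraic entropy).** Let $\mathcal F(G)$ be the family of non-empty finite subsets of $G$. For $F\in\mathcal F(G)$ and $n\ge 1$ put
$$T_n(\phi,F)=F\cdot\phi(F)\cdots\phi^{n-1}(F),$$
$$H(\phi,F)=\lim_{n\to\infty}\frac{\log|T_n(\phi,F)|}{n},\qquad h(\phi)=\sup\{H(\phi,F):F\in\mathcal F(G)\}\in\mathbb R_{\ge0}\cup\{\infty\}.$$

The limit exists: $T_{n+m}(\phi,F)=T_n(\phi,F)\,\phi^n(T_m(\phi,F))$ gives $|T_{n+m}|\le|T_n||T_m|$, so $\log|T_n|$ is subadditive and Fekete's lemma applies.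

**Definition (Addition Theorem).** AT($G$) holds if for every endomorphism $\phi$ of $G$ and every $\phi$-invariant normal subgroup $H$ of $G$,
$$h(\phi)=h(\phi\restriction_H)+h(\bar\phi_{G/H}).$$

**Definition (local properties).** A group is *locally virtually nilpotent* if every finitely generated subgroup has a nilpotent subgroup of finite index. It is *locally finite* if every finitely generated subgroup is finite, and a *locally finite $p$-group* if every finitely generated subgroup is a finite $p$-group.

Finite $p$-groups are nilpotent, so a locally finite $p$-group is locally nilpotent. An example is the union of the groups of upper unitriangular $n\times n$ matrices over $\mathbb F_p$, each embedded in the next in the upper left corner: finitely many elements lie in one of these finite $p$-groups.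

Four elementary remarks will be used throughout.

* If $F\subseteq F'$ then $T_n(\phi,F)\subseteq T_n(\phi,F')$, so $H(\phi,F)\le H(\phi,F')$.
* If $F$ lies in a finite $\phi$-invariant subgroup $K$, then $T_n(\phi,F)\subseteq K$ for all $n$, so $H(\phi,F)=0$.
* $h(\phi\restriction_H)\le h(\phi)$, since $H$ has fewer finite subsets than $G$.
* $h(\bar\phi_{G/H})\le h(\phi)$. Indeed, with $\pi\colon G\to G/H$ the projection, $T_n(\bar\phi,\pi(F))=\pi(T_n(\phi,F))$, and every finite subset of $G/H$ has the form $\pi(F)$.

Now the tests.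

*The identity.* Here $T_n(\mathrm{id},F)=F^n$. In a locally virtually nilpotent group, $F$ generates a group of polynomial growth, so $|F^n|\le Cn^d$ for some $C,d$ and $H(\mathrm{id},F)=0$. Subgroups and quotients of $G$ are again locally virtually nilpotent, so additivity reads $0=0+0$.

*Direct products.* If $G=K\times K'$ and $\phi=\alpha\times\beta$, then $T_n(\phi,F\times F')=T_n(\alpha,F)\times T_n(\beta,F')$. Every finite subset of $G$ lies in some $F\times F'$. Hence $h(\phi)=h(\alpha)+h(\beta)$.

*Finite $H$.* Each fiber of $\pi$ has $|H|$ elements, so $|T_n(\phi,F)|\le|H|\,|T_n(\bar\phi,\pi(F))|$. Hence $h(\phi)=h(\bar\phi_{G/H})$, while $h(\phi\restriction_H)=0$.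

*Shifts.* Let $K$ be a finite group, $G=\bigoplus_{\mathbb Z}K$, and $\phi$ the shift moving coordinate $k$ to coordinate $k+1$. A finite $F$ is supported on coordinates in $[-m,m]$ for some $m$, so $T_n(\phi,F)$ is supported on $[-m,m+n-1]$ and $|T_n(\phi,F)|\le|K|^{n+2m}$. If $F$ is the copy of $K$ in coordinate $0$, then $|T_n(\phi,F)|=|K|^n$. So $h(\phi)=\log|K|$. For $L\trianglelefteq K$ and $H=\bigoplus_{\mathbb Z}L$, additivity is $\log|K|=\log|L|+\log|K/L|$. With $K$ a non-abelian finite $p$-group, this is a test on a non-abelian locally finite $p$-group.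

It is also known that AT($G$) holds for every abelian $G$. The guess survives. For contrast, here is how the lamplighter group $G=\bigoplus_{\mathbb Z}\mathbb Z_2\rtimes\mathbb Z$ breaks additivity for $\phi=\mathrm{id}$ and $H=\bigoplus_{\mathbb Z}\mathbb Z_2$. Let $s$ generate $\mathbb Z$, let $a$ be the generator of the $0$-th copy of $\mathbb Z_2$, and let $F=\{s,as\}$. Then
$$(a^{\varepsilon_0}s)(a^{\varepsilon_1}s)\cdots(a^{\varepsilon_{n-1}}s)=\Big(\prod_{i<n}(s^ias^{-i})^{\varepsilon_i}\Big)s^n,$$
and these are $2^n$ different elements. So $H(\mathrm{id},F^k)=kH(\mathrm{id},F)=k\log2$ for all $k$, whence $h(\mathrm{id}_G)=\infty$. But $h(\mathrm{id}_H)=0$ because $H$ is locally finite, and $h(\mathrm{id}_{\mathbb Z})=0$ because $|F^n|$ grows linearly in $\mathbb Z$. The engine is one element $s$ whose powers move $a$ to infinitely many independent places. In a locally finite group no single element can do this. The endomorphism $\phi$ can replace it: $T_n$ contains products $x\,\phi(x)\,\phi^2(x)\cdots$ of ever new elements. That is how the guess fails.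

**Theorem 1.** For every prime $p$ there are a countable locally finite $p$-group $G$, an automorphism $\phi$ of $G$ and a normal subgroup $H$ with $\phi(H)=H$ such that
$$h(\phi\restriction_H)=0,\qquad h(\bar\phi_{G/H})=\log p,\qquad h(\phi)=\infty .$$
Every finitely generated subgroup of $G$ is a finite $p$-group, so $G$ is locally nilpotent, in particular locally virtually nilpotent. Hence AT($G$) fails, and Conjecture 5.14 is false.

Before the construction, let us find out what room there is for a counterexample among locally finite groups.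

## 2. Zero entropy in locally finite groups, and the gap up to $\log 2$

**Theorem 2.** Let $G$ be locally finite, $\phi$ an endomorphism, $H$ a $\phi$-invariant normal subgroup.

(a) For $x\in G$, $H(\phi,\{1,x\})=0$ if $x$ lies in a finite $\phi$-invariant subgroup, and $H(\phi,\{1,x\})=\log2$ otherwise. Hence $h(\phi)=0$ if and only if every finite subset of $G$ lies in a finite $\phi$-invariant subgroup; and if $h(\phi)\ne0$, then $h(\phi)\ge\log2$.

(b) $h(\phi)=0$ if and only if $h(\phi\restriction_H)=h(\bar\phi_{G/H})=0$.

So if additivity fails in a locally finite group, then $h(\phi\restriction_H)+h(\bar\phi_{G/H})\ge\log2$. Theorem 1 with $p=2$ attains this minimum, with $h(\phi)=\infty$.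

For the shift on $\bigoplus_{\mathbb Z}\mathbb F_3$ and $x$ the standard generator $u_0$ of coordinate $0$, the set $\{0,x\}$ has entropy exactly $\log2$, although $h=\log3$; no finite invariant subgroup contains $x$.

**Step 1: the dichotomy for one element.** *We show that a single coincidence among the products forces $x$ into a finite invariant subgroup.* Put $x_i=\phi^i(x)$, so
$$T_n(\phi,\{1,x\})=\{x_0^{\varepsilon_0}\cdots x_{n-1}^{\varepsilon_{n-1}}:\varepsilon_i\in\{0,1\}\}.$$
If $|T_n|=2^n$ for all $n$, then $H(\phi,\{1,x\})=\log2$, and $x$ lies in no finite $\phi$-invariant subgroup, because such a subgroup would contain all the sets $T_n$.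

Otherwise, for some $n$, two different sequences $\varepsilon,\delta$ give the same product. Let $j$ be the largest index with $\varepsilon_j\ne\delta_j$, say $\varepsilon_j=1$ and $\delta_j=0$. The factors with index greater than $j$ agree; cancel them on the right. Then
$$x_j=(x_0^{\varepsilon_0}\cdots x_{j-1}^{\varepsilon_{j-1}})^{-1}\,x_0^{\delta_0}\cdots x_{j-1}^{\delta_{j-1}}\in K:=\langle x_0,\dots,x_{j-1}\rangle .$$
So $\phi(K)=\langle x_1,\dots,x_j\rangle\subseteq K$. Also $x\in K$: this is clear if $j\ge1$, and if $j=0$ the equation says $x=1$ and $K=1$. Since $G$ is locally finite, $K$ is finite. Hence $H(\phi,\{1,x\})=0$.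

**Step 2: from elements to finite sets.** *We prove the rest of (a).* Suppose $h(\phi)<\log2$. By Step 1 every $x\in G$ lies in a finite $\phi$-invariant subgroup $K_x$. For a finite set $F$, the subgroup $\langle K_x:x\in F\rangle$ is finitely generated, hence finite; it is $\phi$-invariant and contains $F$. Conversely, if every finite set lies in a finite $\phi$-invariant subgroup, then $h(\phi)=0$. So $h(\phi)<\log2$ implies $h(\phi)=0$, and both remaining assertions of (a) follow.

**Step 3: part (b).** *We lift a finite invariant subgroup of $G/H$ to one of $G$.* "Only if" follows from the inequalities in Section 1. Suppose both entropies on the right vanish and let $x\in G$. The group $G/H$ is locally finite, so by (a) $\pi(x)$ lies in a finite $\bar\phi$-invariant subgroup $\bar K\le G/H$. Let $R\subseteq G$ be a finite set mapped bijectively onto $\bar K$ by $\pi$. For $a\in R$ we have $\pi(\phi(a))=\bar\phi(\pi(a))\in\bar K$, so $\phi(a)=\rho(a)\eta(a)$ with $\rho(a)\in R$, $\eta(a)\in H$. Write also $x=rh_0$ with $r\in R$, $h_0\in H$. By (a) applied to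 $H$, the finite set $\{\eta(a):a\in R\}\cup\{h_0\}$ lies in a finite $\phi$-invariant subgroup $E\le H$. Put $P=\langle R,E\rangle$. It is finite because $G$ is locally finite, it contains $x=rh_0$, and $\phi(P)\subseteq P$ because $\phi(R)\subseteq RE$ and $\phi(E)\subseteq E$. So every element of $G$ lies in a finite $\phi$-invariant subgroup; as in Step 2 the same holds for every finite set, and $h(\phi)=0$.

**Step 4: the last assertion.** *We bound the sum from below when additivity fails.* If $h(\phi\restriction_H)+h(\bar\phi_{G/H})=0$, then $h(\phi)=0$ by (b) and additivity holds. If the sum is not $0$, then by (a) for $H$ and $G/H$ it is at least $\log2$. $\blacksquare$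

So a failure needs positive entropy in $H$ or in $G/H$. We aim for zero entropy in $H$ and a shift in $G/H$.

## 3. Counting fibers, and why commuting translates give nothing

How would one prove additivity when $h(\phi\restriction_H)=0$? One imitates the test with finite $H$: bound the fibers of $T_n(\phi,F)\to T_n(\bar\phi,\pi(F))$. By Theorem 2(a) the relevant elements of $H$ lie in a finite $\phi$-invariant subgroup $E$. If $E$ were normalized by $F,\phi(F),\phi^2(F),\dots$, we could work modulo $E$ and lose only the factor $|E|$. The trouble is that $E$ is invariant under $\phi$, not under conjugation by all $\phi^i(F)$.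

To see what conjugation does, take $G=W\rtimes Q$ with $W$ an $\mathbb F_p$-space, $Q\le GL(W)$, and $\phi(w,q)=(tw,tqt^{-1})$, where $t\in GL(W)$ normalizes $Q$. Multiplication is $(w,q)(w',q')=(w+qw',qq')$. Fix $x\in Q$ and put $x_i=t^ixt^{-i}$. Multiplying $(w_0,x)$, $\phi(w_1,x)$, $\dots$, $\phi^{n-1}(w_{n-1},x)$ we get
$$\Big(\sum_{i<n}x_0x_1\cdots x_{i-1}t^iw_i,\ x_0\cdots x_{n-1}\Big)=\Big(\sum_{i<n}y^iw_i,\ x_0\cdots x_{n-1}\Big),\qquad y:=xt, \tag{1}$$
because $y^i=xt\cdot xt\cdots xt=x\,(txt^{-1})(t^2xt^{-2})\cdots(t^{i-1}xt^{-(i-1)})\,t^i=x_0x_1\cdots x_{i-1}t^i$. The fiber over $x_0\cdots x_{n-1}$ is thus governed by the orbits of the single operator $y=xt$. It plays the role of $s$ in the lamplighter group. So the exact point where the fiber count stops is this: $t$ may have only finite orbits on $W$, and $x$ too, while $xt$ has an infinite one.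

Can that happen? The first thing to try is a group $Q$ in which the $x_k=t^kxt^{-k}$ ($k\in\mathbb Z$) commute, for instance $Q\cong\bigoplus_{\mathbb Z}\mathbb F_p$. It never works.

**Remark (commuting translates).** *Suppose every vector of $W$ lies in a finite $t$-invariant subspace, $x$ has finite order, and the $x_k$ commute pairwise. Then every $w\in W$ lies in a finite $xt$-invariant subspace.*

Let $U\ni w$ be a finite $t$-invariant subspace, and $U_1$ a finite $t$-invariant subspace containing $xU$. Since $t$ permutes the finite sets $U$ and $U_1$, there is $N\ge1$ with $t^N=1$ on $U\cup U_1$. For $u\in U$, $x_Nu=t^Nxt^{-N}u=t^Nxu=xu$. Apply this to $t^{-k}u$ and then apply $t^k$: we get $x_{k+N}u=x_ku$ for all $k$ and all $u\in U$. Now let $Q=\langle x_k:k\in\mathbb Z\rangle$. For $q\in Q$, $x_{k+N}qu=qx_{k+N}u=qx_ku=x_kqu$. So $x_{k+N}$ and $x_k$ agree on $QU$, and therefore $QU=Q_0U$ with $Q_0=\langle x_0,\dots,x_{N-1}\rangle$, a finite group. The span of $Q_0U=QU$ is finite, $Q$-invariant, and $t$-invariant because $tQU=QtU=QU$. It contains $w$ and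 is $xt$-invariant.

Commutativity entered at one place, $x_{k+N}q=qx_{k+N}$. So the $x_k$ must not commute. On the other hand, we want the commutators to go into $H$ and to contribute no entropy: by Theorem 2(a), each $[x_k,x_l]$ must lie in a finite $t$-invariant group. The idea is to let $x_k=1+\xi_k$, where $\xi_k$ raises a grading $V=\bigoplus V_n$ by one, and to arrange that $x_k$ and $x_l$ commute on $V_n$ as soon as $n\ge|k-l|$. Then $[x_k,x_l]$ is felt only by the low-degree part of $V$, which is finite. Still, long products $\xi_{i_1}\cdots\xi_{i_r}$ with rapidly spreading indices must survive, so that $xt$ has an infinite orbit.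

## 4. A graded space with translation-covariant raising operators

For $n\ge0$ let $V_n$ be the $\mathbb F_p$-space with basis $b_{n,i}$, $i\in\mathbb Z/(2n+1)$. Put
$$V=\bigoplus_{n\ge0}V_n,\qquad V_{\ge L}=\bigoplus_{n\ge L}V_n,\qquad V_{<L}=\bigoplus_{n<L}V_n .$$
Second indices of $b_{n,\cdot}$ are always read modulo $2n+1$. Let $t\in GL(V)$ be given by $tb_{n,i}=b_{n,i+1}$. Each $V_n$ is finite and $t$-invariant. For $k\in\mathbb Z$ define $\xi_k\colon V_n\to V_{n+1}$ for all $n$ by
$$\xi_kb_{n,i}=\begin{cases}b_{n+1,k}& i\equiv k+n\pmod{2n+1},\\0&\text{otherwise.}\end{cases}$$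

So $\xi_k$ reads the second index and, if it is the one allowed, writes its own index $k$. In the lowest degrees: $\xi_kb_{0,0}=b_{1,k}$ for every $k$, since a congruence modulo $1$ always holds; $\xi_kb_{1,i}=b_{2,k}$ if and only if $i\equiv k+1\pmod3$. For example, $\xi_0\xi_1b_{0,0}=\xi_0b_{1,1}=b_{2,0}$, but $\xi_1\xi_0b_{0,0}=\xi_1b_{1,0}=0$ because $0\not\equiv2\pmod3$.

Why the residue $n$ modulo $2n+1$? Since $t$ has finite order on $V_n$, the condition must be periodic in the index. We want the allowed difference to be far from $0$ in both directions, and the integers congruent to $n$ modulo $2n+1$ are $\dots,-(n+1),n,\dots$, all of absolute value at least $n$.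

**Step 1: covariance.** *We check that the $\xi_k$ are translates of one another under $t$.* We have $t\xi_kt^{-1}b_{n,i}=t\xi_kb_{n,i-1}$. This is $tb_{n+1,k}=b_{n+1,k+1}$ if $i-1\equiv k+n$, that is, if $i\equiv(k+1)+n\pmod{2n+1}$, and $0$ otherwise. Hence
$$t\xi_kt^{-1}=\xi_{k+1}. \tag{2}$$

**Step 2: products of two vanish in high degree.** *This gives commutation of $1+\xi_k$ and $1+\xi_l$ on high degrees.*
$$\xi_k\xi_l \text{ vanishes on } V_n \text{ whenever } n\ge|k-l|. \tag{3}$$
Indeed, if $\xi_k\xi_lb_{n,i}\ne0$, then $\xi_lb_{n,i}=b_{n+1,l}$ and $\xi_kb_{n+1,l}\ne0$, so $l\equiv k+n+1\pmod{2n+3}$. The integers congruent to $n+1$ modulo $2n+3$ have absolute value at least $n+1$ (the two nearest to $0$ are $n+1$ and $-(n+2)$). So $|l-k|\ge n+1$. Taking $k=l$ we get $\xi_k^2=0$ on all of $V$.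

**Step 3: long products from a bounded window vanish.** *This will give local finiteness.*
$$\text{If } |k_1|,\dots,|k_{2m+2}|\le m, \text{ then } \xi_{k_1}\xi_{k_2}\cdots\xi_{k_{2m+2}}=0. \tag{4}$$
The $2m$ rightmost factors map $V_n$ into $V_{n+2m}$, and on $V_{n+2m}$ the product $\xi_{k_1}\xi_{k_2}$ vanishes by (3), because $|k_1-k_2|\le2m\le n+2m$.

## 5. The group $W\rtimes Q$ and its local finiteness

Let $x_k=1+\xi_k$. Since $\xi_k^2=0$, we have $x_k^{e}=1+e\xi_k$ for every integer $e$; in particular $x_k^{-1}=1-\xi_k$ and $x_k^p=1$. By (2), $tx_kt^{-1}=x_{k+1}$. Let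
$$Q=\langle x_k:k\in\mathbb Z\rangle\le GL(V),\qquad\text{so that } tQt^{-1}=Q .$$
Both $x_k$ and $x_k^{-1}$ map $V_{\ge L}$ into itself, so every element of $Q$ maps each $V_{\ge L}$ onto itself. By the example in Section 4, $(x_0x_1-x_1x_0)b_{0,0}=b_{2,0}$, so $Q$ is not abelian.

Let $W=\bigoplus_{j\in\mathbb N}Ve_j$ be a direct sum of countably many copies of $V$, with $Q$ and $t$ acting in the same way on each copy (with a single copy, the sets used in Section 7 would only give $\log p$). Put
$$G=W\rtimes Q,\qquad (w,q)(w',q')=(w+qw',qq'),\qquad\phi(w,q)=(tw,tqt^{-1}).$$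
Since $t(w+qw')=tw+(tqt^{-1})tw'$, the bijection $\phi$ is an automorphism. The group $G$ is countable because $W$ is countable and $Q$ is countably generated.

**Step 4: $G$ is a locally finite $p$-group.** *We enclose any finite subset of $G$ in a finite $p$-group.* Let $A_m$ be the non-unital $\mathbb F_p$-algebra generated by the $\xi_k$ with $|k|\le m$. By (4) all products of $2m+2$ generators are $0$, so $A_m$ is nilpotent and is spanned by finitely many monomials; it is finite of $p$-power order. The set $1+A_m$ is closed under products, and under inverses because $(1+\alpha)^{-1}=\sum_{i\ge0}(-\alpha)^i$ is a finite sum. So $1+A_m$ is a group of order $|A_m|$, a finite $p$-group. It contains $Q_m=\langle x_k:|k|\le m\rangle$, which is therefore a finite $p$-group.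

A finite subset of $G$ involves finitely many vectors $w_1,\dots,w_a\in W$ and finitely many elements of $Q$, which lie in one $Q_m$. Let $W'$ be the span of all $w_i$ and all $\alpha w_i$ with $\alpha\in A_m$. It is finite. It is $Q_m$-invariant, since for $1+\alpha\in Q_m$ and $\alpha'\in A_m$ we have $(1+\alpha)w_i=w_i+\alpha w_i$ and $(1+\alpha)\alpha'w_i=\alpha'w_i+\alpha\alpha'w_i$. So the finite subset lies in the finite $p$-group $W'\rtimes Q_m$.

## 6. The subgroup $H$: no entropy below, a shift above

Let
$$N=\{q\in Q:\ q\restriction_{V_{\ge L}}=\mathrm{id}\text{ for some }L\}.$$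
As $L$ grows, the kernels of the actions of $Q$ on $V_{\ge L}$ increase, and $N$ is their union; so $N\trianglelefteq Q$. Since $tV_{\ge L}=V_{\ge L}$, we have $tNt^{-1}=N$. Put $H=W\rtimes N$. It is the preimage of $N$ under $G\to Q$, so $H\trianglelefteq G$ and $G/H\cong Q/N$; and $\phi(H)=H$.

**Step 5: $h(\phi\restriction_H)=0$.** *We exhaust $H$ by finite $\phi$-invariant subgroups.* Let
$$N_L=\{q\in Q:\ qV_{<L}=V_{<L},\ q\restriction_{V_{\ge L}}=\mathrm{id}\}.$$
This is a subgroup of $N$. Since $V=V_{<L}\oplus V_{\ge L}$, it embeds in $GL(V_{<L})$, so it is finite. It is normalized by $t$, because $t$ preserves $V_{<L}$ and $V_{\ge L}$ and normalizes $Q$. Also $N_L\le N_{L+1}$, since $q\in N_L$ preserves $V_{<L}$ and fixes $V_L$ pointwise.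

We claim $N=\bigcup_LN_L$. Let $q\in N$ be trivial on $V_{\ge L}$. The space $V_{<L}$ is finite, so there is $L'\ge L$ with $qV_{<L}\subseteq V_{<L'}$. As $q$ fixes $V_L,\dots,V_{L'-1}$ pointwise, $qV_{<L'}\subseteq V_{<L'}$. By injectivity and finiteness $qV_{<L'}=V_{<L'}$, and $q$ is trivial on $V_{\ge L'}$. So $q\in N_{L'}$.

Consequently every finite $F\subseteq H$ lies in $\big(\bigoplus_{j<r}V_{<L}e_j\big)\rtimes N_L$ for suitable $r,L$. This is a finite $\phi$-invariant subgroup, so $H(\phi,F)=0$.

**Step 6: $h(\bar\phi_{G/H})=\log p$.** *We identify $Q/N$ with $\bigoplus_{\mathbb Z}\mathbb F_p$ and $\bar\phi$ with the shift.* On $V_{\ge|k-l|}$ both $x_kx_l$ and $x_lx_k$ equal $1+\xi_k+\xi_l$, by (3). Since $(x_lx_k)^{-1}$ maps $V_{\ge|k-l|}$ onto itself, $[x_k,x_l]=(x_kx_l)(x_lx_k)^{-1}$ is the identity there, so $[x_k,x_l]\in N$. Thus $Q/N$ is an elementary abelian $p$-group generated by the images $\bar x_k$, and $\bar\phi(\bar x_k)=\bar x_{k+1}$.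

The $\bar x_k$ are independent. Suppose $\prod_{|k|\le m}x_k^{e_k}\in N$ with $e_k\in\mathbb F_p$. For $n\ge2m$, any product of two $\xi$'s with indices in $[-m,m]$ vanishes on $V_n$ by (3). A longer product does as well, since its two rightmost factors already give $0$. So on $V_n$ the element $\prod x_k^{e_k}$ acts as $1+\sum_{|k|\le m}e_k\xi_k$. For all large $n$ it acts as $1$, hence $\sum_{|l|\le m}e_l\xi_l=0$ on $V_n$. Apply this to $b_{n,k+n}$ with $|k|\le m$: we have $\xi_lb_{n,k+n}\ne0$ if and only if $k\equiv l\pmod{2n+1}$, and since $|k-l|\le2m<2n+1$ this means $l=k$. We obtain $e_kb_{n+1,k}=0$, so $e_k=0$.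

So $\bar\phi$ is the shift on $\bigoplus_{\mathbb Z}\mathbb F_p$, and the computation of Section 1 with $K=\mathbb F_p$ gives $h(\bar\phi_{G/H})=\log p$.

## 7. An infinite orbit of $y=xt$, and $h(\phi)=\infty$

Let $v=b_{0,0}$, so $tv=v$. Put $x=x_0$ and $y=xt\in GL(V)$. As in (1), $y^s=x_0x_1\cdots x_{s-1}t^s$, so
$$y^sv=x_0x_1\cdots x_{s-1}v=\sum_{r\ge0}\ \sum_{0\le i_1<\dots<i_r\le s-1}\xi_{i_1}\xi_{i_2}\cdots\xi_{i_r}v. \tag{5}$$
By hand: $yv=b_{0,0}+b_{1,0}$ and
$$y^2v=b_{0,0}+b_{1,0}+b_{1,1}+b_{2,0}.$$
In $y^3v$ the only term of length $3$ is $\xi_0\xi_1\xi_2v=\xi_0\xi_1b_{1,2}=\xi_0b_{2,1}=0$, as $1\not\equiv2\pmod5$. But $y^4v$ contains $\xi_0\xi_2\xi_3v$, and here $\xi_3v=b_{1,3}=b_{1,0}$, then $\xi_2b_{1,0}=b_{2,2}$ because $0\equiv2+1\pmod3$, then $\xi_0b_{2,2}=b_{3,0}$. The differences of the indices $0,2,3$, from the right, are $1$ and $2$. This is the general pattern.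

**Step 7: the first time degree $r$ is reached.** *We show that the orbit of $v$ climbs to every degree.* Fix $r\ge1$ and a term in (5) of length $r$. First $\xi_{i_r}v=b_{1,i_r}$. For $j=1,\dots,r-1$ in turn, as long as nothing has vanished, $\xi_{i_{r-j}}$ is applied to $b_{j,i_{r-j+1}}$; the result is $b_{j+1,i_{r-j}}$ if
$$i_{r-j+1}-i_{r-j}\equiv j\pmod{2j+1},$$
and $0$ otherwise. The differences $i_{r-j+1}-i_{r-j}$ are positive, and the least positive integer congruent to $j$ modulo $2j+1$ is $j$. So in a nonzero term $i_{r-j+1}-i_{r-j}\ge j$ for all $j$, and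
$$i_r-i_1\ge1+2+\dots+(r-1)=\frac{r(r-1)}2,$$
with equality only if every difference equals $j$, and that pattern does give a nonzero term. Now take $s=r(r-1)/2+1$. The indices lie in $[0,r(r-1)/2]$, so a nonzero term of length $r$ must have $i_1=0$, $i_r=r(r-1)/2$ and exactly this pattern. There is exactly one such term, and it equals $b_{r,i_1}=b_{r,0}$. Terms of length $r$ are the ones in $V_r$, so the $V_r$-component of $y^sv$ is $b_{r,0}\ne0$.

Since $r$ was arbitrary, $\mathrm{span}\{y^sv:s\ge0\}$ lies in no $V_{<L}$, so it is infinite-dimensional.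

**Step 8: independence of the orbit.** *We upgrade "infinite-dimensional" to what the count needs.* The vectors $v,yv,y^2v,\dots$ are linearly independent. Otherwise, taking the last vector with nonzero coefficient in a linear relation, some $y^jv$ lies in $S=\mathrm{span}\{y^iv:i<j\}$. Then $yS\subseteq S$, so $S$ contains all $y^sv$, and their span is finite-dimensional, contrary to Step 7.

**Step 9: the count.** *We exhibit finite sets with arbitrarily large entropy.* For $r\ge1$ let
$$E_r=\Big\{\sum_{j<r}a_jve_j:\ a_j\in\mathbb F_p\Big\}\subseteq W,\qquad F_r=\{(w,x):w\in E_r\}.$$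
Since $tv=v$, $t$ fixes $E_r$ pointwise, and $\phi^i(F_r)=\{(w,x_i):w\in E_r\}$. By (1), $T_n(\phi,F_r)$ consists of the elements
$$\Big(\sum_{i<n}y^iw_i,\ x_0x_1\cdots x_{n-1}\Big),\qquad w_0,\dots,w_{n-1}\in E_r .$$
Write $w_i=\sum_{j<r}a_{ij}ve_j$. The $e_j$-coordinate of the first entry is $\sum_{i<n}a_{ij}y^iv$, which determines all the $a_{ij}$ by Step 8. So $|T_n(\phi,F_r)|=p^{rn}$ and $H(\phi,F_r)=r\log p$. As $r$ is arbitrary, $h(\phi)=\infty$.

Since $\infty\ne0+\log p$, AT($G$) fails, and Theorem 1 is proved. $\blacksquare$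

## 8. Soluble $H$: commutators trapped in finite groups

In our example $G/H$ is abelian. The remark in Section 3 says that nothing goes wrong when the $x_k$ themselves commute. The same argument can be run when they commute only modulo a group that is already under control, and an induction on derived length then yields a positive theorem.

**Theorem 3.** Let $G$ be locally finite, $\phi$ an injective endomorphism, $H$ a soluble $\phi$-invariant normal subgroup with $G/H$ abelian and $h(\phi\restriction_H)=0$. Then $h(\phi)=h(\bar\phi_{G/H})$. In particular, the group $H$ in Theorem 1 is necessarily non-soluble.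

Recall the obstacle in Section 3: a finite $\phi$-invariant subgroup of $H$ need not be normalized by all $\phi^i(F)$. The next lemma removes it.

**Lemma 4.** Let $G,\phi,H$ be as in Theorem 3. For all finite $X\subseteq G$ and $E\subseteq H$ there is a finite subgroup $D\le H$ with $E\subseteq D$, $\phi(D)=D$, and $\phi^i(x)D\phi^i(x)^{-1}=D$ for all $x\in X$, $i\ge0$.

**Step 10: setting up the induction.** *We pass to the quotient by the last term of the derived series.* We use induction on the derived length of $H$. If $H=1$, take $D=1$. Otherwise let $V$ be the last nontrivial term of the derived series of $H$ (the letter $V$ is free again). Then $V$ is abelian, it is characteristic in $H$ and so normal in $G$, and $\phi(V)\subseteq V$ because $\phi(H)\subseteq H$ and $\phi$ respects commutators. Since $h(\phi\restriction_V)\le h(\phi\restriction_H)=0$, Theorem 2(a) shows that every finite subset of $V$ lies in a finite $\phi$-invariant subgroup of $V$. As $\phi$ is injective, it is bijective on each finite invariant subgroup. Therefore $\phi(V)=V$.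

Let $\bar G=G/V$ and let $\bar\phi$ be the induced endomorphism. It is injective: if $\phi(g)\in V=\phi(V)$, then $g\in V$. Put $\bar H=H/V$. Then $\bar G$ is locally finite, $\bar G/\bar H\cong G/H$ is abelian, $\bar H$ is soluble of smaller derived length, and $h(\bar\phi\restriction_{\bar H})\le h(\phi\restriction_H)=0$. So the induction hypothesis applies to $(\bar G,\bar\phi,\bar H)$.

Since $V$ is abelian, $\bar G$ acts on $V$ by conjugation. We write $g\cdot u$ for this action, also for $g\in G$ acting through its image in $\bar G$. Clearly $\phi(g\cdot u)=\bar\phi(g)\cdot\phi(u)$. Write $x_i=\phi^i(x)$ for $x\in X$.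

**Claim 5.** Every finite $E_V\subseteq V$ lies in a finite subgroup $Z\le V$ with $\phi(Z)=Z$ and $x_i\cdot Z=Z$ for all $x\in X$, $i\ge0$.

**Step 11: periodicity.** *As in Section 3, far translates act on a given finite set like near ones.* Let $U\le V$ be a finite $\phi$-invariant subgroup containing $E_V$, and $U_1\le V$ a finite $\phi$-invariant subgroup containing all $x\cdot u$ with $x\in X$, $u\in U$. Since $\phi$ permutes $U$ and $U_1$, there is $N\ge1$ with $\phi^N=\mathrm{id}$ on $U\cup U_1$. For $u\in U$,
$$x_N\cdot u=\phi^N(x)\cdot\phi^N(u)=\phi^N(x\cdot u)=x\cdot u .$$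
So $s_x:=x_0^{-1}x_N$ acts trivially on $U$.

**Step 12: absorbing the commutators.** *In Section 3 we moved $x_{k+N}$ past $q$ freely; now we pay with elements of a finite group supplied by induction.* Let
$$P_0=\langle x_r:x\in X,\ 0\le r<N\rangle\ \le\ P=\langle x_r:x\in X,\ 0\le r\le N\rangle .$$
Both are finite. By the induction hypothesis there is a finite $\bar D\le\bar H$ with $\bar\phi(\bar D)=\bar D$, normalized by the images of all $x_i$ ($x\in X$, $i\ge0$), and containing the image of $P\cap H$. Write $\bar P_0,\bar P$ for the images of $P_0,P$ in $\bar G$. As $\bar P_0$ normalizes $\bar D$, $\Gamma_0=\bar P_0\bar D$ is a finite subgroup of $\bar G$. We show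
$$\bar P\bar D\cdot U\subseteq\Gamma_0\cdot U . \tag{6}$$
Let $g\in P$, $d'\in\bar D$, $u\in U$. The group $P/(P\cap H)$ embeds in $G/H$, so it is abelian; it is generated by the images of $P_0$ and of the $s_x$, because $x_N=x_0s_x$. As $P\cap H$ is normal in $P$, we can write $g=ad\sigma$ with $a\in P_0$, $d\in P\cap H$, $\sigma\in\langle s_x:x\in X\rangle\le P$. In $\bar G$,
$$gd'=a\,d\,(\sigma d'\sigma^{-1})\,\sigma ,$$
where the image of $d$ lies in $\bar D$, and $\sigma d'\sigma^{-1}\in\bar D$ since $\sigma$ is a product of elements normalizing $\bar D$. Since $\sigma\cdot u=u$ by Step 11, $gd'\cdot u=a\,d\,(\sigma d'\sigma^{-1})\cdot u\in\bar P_0\bar D\cdot U=\Gamma_0\cdot U$.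

**Step 13: proof of Claim 5.** *We check that $Z=\langle\Gamma_0\cdot U\rangle$ has all the required properties.* The group $Z$ is a finitely generated subgroup of $V$, so it is finite, and it contains $U\supseteq E_V$. Since $\phi(P_0)=\langle x_r:x\in X,\ 1\le r\le N\rangle\subseteq P$ and $\bar\phi(\bar D)=\bar D$, (6) gives
$$\phi(\Gamma_0\cdot U)=\bar\phi(\Gamma_0)\cdot\phi(U)\subseteq\bar P\bar D\cdot U\subseteq\Gamma_0\cdot U .$$
So $\phi(Z)\subseteq Z$, and $\phi(Z)=Z$ by injectivity and finiteness. For $x\in X$ we have $x_0\in P_0$, because $N\ge1$; hence $x_0\Gamma_0=\Gamma_0$ in $\bar G$ and $x_0\cdot Z=Z$. Finally $x_i\cdot Z=\phi^i(x)\cdot\phi^i(Z)=\phi^i(x\cdot Z)=\phi^i(Z)=Z$. This proves Claim 5.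

**Step 14: end of the induction.** *We lift a finite subgroup of $H/V$, as in Step 3, with all error terms put into one $Z$.* By the induction hypothesis there is a finite $\bar D\le\bar H$ (a new one) with $\bar\phi(\bar D)=\bar D$, normalized by the images of all $x_i$, and containing $EV/V$. Let $R\subseteq H$ be a finite set mapped bijectively onto $\bar D$. For $a\in R$, $x\in X$, $e\in E$ the images of $\phi(a)$, $xax^{-1}$ and $e$ in $\bar G$ lie in $\bar D$, so there are $\rho(a),\rho_x(a),r_e\in R$ such that
$$\rho(a)^{-1}\phi(a),\qquad\rho_x(a)^{-1}xax^{-1},\qquad r_e^{-1}e$$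
lie in $V$. Let $Z$ be as in Claim 5 for the finite set of all these elements, and put $D=\langle R,Z\rangle\le H$, which is finite. Then $E\subseteq RZ\subseteq D$; next, $\phi(R)\subseteq RZ$ and $\phi(Z)=Z$ give $\phi(D)\subseteq D$; and $xRx^{-1}\subseteq RZ$ and $xZx^{-1}=Z$ give $xDx^{-1}\subseteq D$. Both $\phi$ and conjugation are injective and $D$ is finite, so $\phi(D)=D$ and $xDx^{-1}=D$. Finally $x_iDx_i^{-1}=\phi^i(x)\phi^i(D)\phi^i(x)^{-1}=\phi^i(xDx^{-1})=\phi^i(D)=D$. This proves Lemma 4. $\square$

It remains to prove Theorem 3. We have $h(\bar\phi_{G/H})\le h(\phi)$, so it suffices to show $H(\phi,F)\le h(\bar\phi_{G/H})$ for every finite $F\subseteq G$. Enlarging $F$ to $\langle F\rangle$, we may assume that $F$ is a finite subgroup. Write $\bar\phi=\bar\phi_{G/H}$ and let $\bar F$ be the image of $F$ in $G/H$.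

**Step 15: the entropy in the abelian quotient.** *We show that $|T_n(\bar\phi,\bar F)|$ eventually grows by a constant factor.* Since $G/H$ is abelian, the sets $\bar T_n:=T_n(\bar\phi,\bar F)$ are subgroups, and $\bar T_{n+1}=\bar T_n\bar\phi^n(\bar F)$ gives
$$\bar T_{n+1}/\bar T_n\cong\bar\phi^n(\bar F)/(\bar\phi^n(\bar F)\cap\bar T_n).$$
The map $\bar\phi$ sends $\bar\phi^{n-1}(\bar F)$ onto $\bar\phi^n(\bar F)$ and $\bar\phi^{n-1}(\bar F)\cap\bar T_{n-1}$ into $\bar\phi^n(\bar F)\cap\bar T_n$. So it induces a surjection $\bar T_n/\bar T_{n-1}\to\bar T_{n+1}/\bar T_n$, and $|\bar T_{n+1}/\bar T_n|$ is non-increasing in $n$. Let it be equal to $\beta$ for all $n\ge n_0$, where $n_0\ge1$. Then $|\bar T_n|=|\bar T_{n_0}|\beta^{n-n_0}$ for $n\ge n_0$, so $H(\bar\phi,\bar F)=\log\beta$.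

Let $F_0=\{f\in F:\bar\phi^{n_0}(\bar f)\in\bar T_{n_0}\}$. It is the kernel of the surjective homomorphism $F\to\bar T_{n_0+1}/\bar T_{n_0}$ induced by $f\mapsto\bar\phi^{n_0}(\bar f)$, so it has index $\beta$ in $F$. Let $R$ be a set of $\beta$ elements with $F=F_0R$.

**Step 16: working modulo a finite group.** *Lemma 4 lets us treat neighboring images $\phi^i(F)$ as commuting.* Let $L=\langle\phi^i(F):0\le i\le n_0\rangle$, a finite group. Let $D$ be given by Lemma 4 for $X=F$ and $E=L\cap H$. Then $D$ is normal in $\Lambda=\langle D,\phi^i(F):i\ge0\rangle$. Let $M_i$ be the image of $\phi^i(F)$ in $\Lambda/D$. Two facts hold.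

* If $0\le j\le i$ and $i-j\le n_0$, then $M_i$ and $M_j$ commute elementwise. For $f,f'\in F$ we have $[\phi^i(f),\phi^j(f')]=\phi^j([\phi^{i-j}(f),f'])$. The inner commutator lies in $L$, and in $H$ because $G/H$ is abelian. So the outer one lies in $\phi^j(L\cap H)\subseteq\phi^j(D)=D$.
* For $i\ge0$, the image of $\phi^{i+n_0}(F_0)$ in $\Lambda/D$ lies in $M_iM_{i+1}\cdots M_{i+n_0-1}$. For $g\in F_0$, the definition of $F_0$ gives $g_0,\dots,g_{n_0-1}\in F$ and $h'\in H$ with $\phi^{n_0}(g)=g_0\phi(g_1)\cdots\phi^{n_0-1}(g_{n_0-1})h'$. All other terms lie in $L$, so $h'\in L\cap H\subseteq D$. Apply $\phi^i$ and use $\phi^i(h')\in D$.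

**Step 17: the count.** *We show that each new factor multiplies the size by at most $\beta$.* Let $n>n_0$ and put $B=M_{n-1-n_0}\cdots M_{n-2}$. By the first fact these $n_0$ subgroups commute pairwise elementwise, so $B$ is a subgroup of $\Lambda/D$. By the second fact with $i=n-1-n_0$, the image of $\phi^{n-1}(F_0)$ lies in $B$. Since $F=F_0R$, in $\Lambda/D$ we get $M_{n-1}\subseteq B\,\phi^{n-1}(R)$, where $\phi^{n-1}(R)$ stands for its image. The product $M_0\cdots M_{n-2}$ ends with the factors of $B$, and $BB=B$. Hence
$$M_0\cdots M_{n-1}\subseteq M_0\cdots M_{n-2}\,B\,\phi^{n-1}(R)=M_0\cdots M_{n-2}\,\phi^{n-1}(R),$$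
so $|M_0\cdots M_{n-1}|\le\beta\,|M_0\cdots M_{n-2}|$. Starting from $|M_0\cdots M_{n_0-1}|\le|F|^{n_0}$, and since $T_n(\phi,F)\subseteq\Lambda$ has image $M_0\cdots M_{n-1}$ and the fibers of $\Lambda\to\Lambda/D$ have $|D|$ elements,
$$|T_n(\phi,F)|\le|D|\,|F|^{n_0}\beta^{\,n-n_0}\qquad(n\ge n_0).$$
Therefore $H(\phi,F)\le\log\beta=H(\bar\phi,\bar F)\le h(\bar\phi_{G/H})$, which proves $h(\phi)=h(\bar\phi_{G/H})$.

**Step 18: non-solubility in Theorem 1.** *We read off the last assertion.* In Theorem 1, as constructed in Sections 4 to 7, $G$ is locally finite, $\phi$ is an automorphism, $G/H\cong Q/N$ is abelian and $h(\phi\restriction_H)=0$, but $h(\phi)=\infty\ne\log p=h(\bar\phi_{G/H})$. So $H=W\rtimes N$ cannot be soluble. $\blacksquare$
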